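\title{The projective Lichnerowicz conjecture for compact pseudo-Riemannian manifolds}

\begin{abstract}
A projective transformation of a pseudo-Riemannian manifold is a diffeomorphism that maps geodesics to geodesics up to reparameterization; it is affine if it also preserves the affine parameter. We prove that on a compact pseudo-Riemannian manifold the affine transformations have finite index in the full group of projective transformations, unless the manifold is, up to a constant factor, isometrically covered by the round sphere. The definite case is a known theorem, which we use. For an indefinite metric in dimension $N$ we show that the index is at most $2N$, and we give a Lorentzian torus on which it is larger than $1$. We also determine the quotients of the sphere for which the index is infinite.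
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a smooth connected manifold of dimension $N$, let $g$ be a pseudo-Riemannian metric on $M$, and let $\nabla$ be its Levi-Civita connection. Three groups of diffeomorphisms are attached to $g$: the group $\mathrm{Iso}(M,g)$ of isometries; the group $\mathrm{Aff}(M,g)$ of \emph{affine} transformations, which preserve the parameterized geodesics, or equivalently the connection $\nabla$; and the group $\mathrm{Proj}(M,g)$ of \emph{projective} transformations, which send geodesics, regarded as curves up to reparameterization, to geodesics. Thus $\mathrm{Iso}\subset\mathrm{Aff}\subset\mathrm{Proj}$. We always mean the full groups, not their identity components, and $\mathrm{Proj}/\mathrm{Aff}$ denotes the coset space. Two projective transformations $f,f'$ satisfy $f^*\nabla=f'^*\nabla$ exactly when $f'f^{-1}$ is affine. So $|\mathrm{Proj}/\mathrm{Aff}|$ counts the distinct connections $f^*\nabla$: it measures in how many ways a symmetry of the family of geodesics can change their parameterization.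

On the round sphere $S^N\subset\mathbb R^{N+1}$ this number is infinite. The geodesics are cut out by the planes through the origin, so every $B\in GL(N+1,\mathbb R)$ gives a projective transformation $x\mapsto Bx/|Bx|$, and this map is affine only when $B$ is a multiple of an orthogonal matrix (Example~\ref{ex:sphere}). If $B$ contracts a subspace $V$ and fixes $W=V^\perp$, the iterates of the map push the sphere away from $S^N\cap V$ and toward $S^N\cap W$, and distort the parameter on geodesics more and more. Such source--sink dynamics on a compact manifold should be very rigid near the source and the sink, and one is led to guess that it occurs only on the sphere and its quotients.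

We say that $(M,g)$ is \emph{isometrically covered by the standard Riemannian sphere up to a constant} if there are a real constant $c\neq0$ and a Riemannian covering $(S^N,g_{\mathrm{round}})\to(M,cg)$; equivalently, $(M,cg)$ is isometric to the quotient of the round sphere by a finite group of isometries acting freely. Negative $c$ is allowed because $g$ and $-g$ have the same connection. The following problem is posed in \cite{slides}.

\medskip
\noindent\textbf{Projective Lichnerowicz conjecture.} \emph{Let $(M,g)$ be a compact pseudo-Riemannian manifold. Then $\mathrm{Proj}(M,g)/\mathrm{Aff}(M,g)$ is finite unless $(M,g)$ is isometrically covered by the standard Riemannian sphere up to a constant.}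
\medskip

Two cases are known for compact $M$. If $g$ is Riemannian, then $\mathrm{Proj}/\mathrm{Aff}$ is finite unless $(M,g)$ is, up to a positive constant, isometric to a finite quotient of the round sphere; we call this \emph{the Riemannian theorem} and use it without proof. If $g$ is Lorentzian and analytic, then $\mathrm{Proj}/\mathrm{Aff}$ is finite; we do not use this. We prove the conjecture. From now on $M$ is compact, connected and without boundary, all objects are smooth, and ``definite'' means positive or negative definite.

\begin{theorem}\label{thm:A}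
Let $N\ge1$. If $\mathrm{Proj}(M,g)/\mathrm{Aff}(M,g)$ is infinite, then $(M,g)$ is isometrically covered by the standard Riemannian sphere up to a constant.
\end{theorem}

The finer statement involves a linear differential equation. Let $\mathcal B$ be the vector space of $g$-self-adjoint endomorphism fields $L$ for which there is a vector field $\Lambda$ with
\begin{equation}\label{eq:main}
(\nabla_ZL)w=g(Z,w)\Lambda+g(\Lambda,w)Z\qquad\text{for all vectors }Z,w .
\end{equation}
It contains the identity and all parallel self-adjoint fields. Put $D=\dim\mathcal B$; this is finite for $N\geq2$ (Lemma~\ref{lem:prolong}).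

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(i)] If $g$ is indefinite (so $N\ge2$), then $|\mathrm{Proj}/\mathrm{Aff}|\le2N$. Moreover $\mathrm{Proj}=\mathrm{Aff}$ unless $D=2$.
\item[(ii)] Let $N\ge2$. Then $\mathrm{Proj}/\mathrm{Aff}$ is infinite if and only if, for some $c\neq0$, $(M,cg)$ is isometric to $S^N/\Gamma$ with $\Gamma\subset O(N+1)$ finite, acting freely on $S^N$ and reducibly on $\mathbb R^{N+1}$.
\item[(iii)] There is a compact manifold with an indefinite metric for which $\mathrm{Proj}\neq\mathrm{Aff}$.
\end{itemize}
\end{theorem}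

Part (iii) shows that ``finite index'' cannot be improved to equality. Compactness cannot be dropped either, in any signature: equip the open simplex $\{x\in\mathbb R^{N+1}: x_i>0,\ \sum x_i=1\}$ with a constant metric. Its geodesics are segments, so the infinitely many maps $x\mapsto(d_ix_i)_i/\sum_jd_jx_j$ with $d_i>0$ are projective, while an affine self-map of the simplex permutes the vertices, so that $\mathrm{Aff}$ is finite.

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}(i)]
If $N=1$, then $M$ is a circle and $(M,cg)$ is the round circle of length $2\pi$ for a suitable $c\neq0$. If $g$ is definite, one of $\pm g$ is Riemannian and has the same connection, so the Riemannian theorem applies. If $g$ is indefinite, the index is finite by Theorem~\ref{thm:B}(i).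
\end{proof}

\subsection*{Outline}
The group $\mathrm{Proj}$ acts linearly on $\mathcal B$, and $f$ is affine exactly when it maps the identity to a parallel field (Section~\ref{sec:equation}). For indefinite $g$ the elements of $\mathcal B$ may have nonreal eigenvalues and Jordan blocks; Section~\ref{sec:eigen} shows by a maximum principle that nonreal eigenvalues are constant. If $D=2$, the group acts on the projective line $P(\mathcal B)$ and preserves a finite union of intervals swept out by the real eigenvalues, so either its image has at most $2N$ elements or some $f$ acts as a hyperbolic M\"obius map (Section~\ref{sec:line}). The core of the proof is Section~\ref{sec:hyperbolic}: comparing two estimates for the volume of neighborhoods of the sink and of the source of such an $f$, we find that the picture there is infinitesimally that of the sphere, and that $g$ is definite. If $D\ge3$, equation \eqref{eq:main} closes up to a parallel symmetric form on $TM\oplus\mathbb R$, and a critical point argument shows that for indefinite $g$ all solutions are parallel (Section~\ref{sec:three}).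 Section~\ref{sec:end} assembles Theorem~\ref{thm:B}. Apart from the Riemannian theorem we use only textbook facts. In Sections~\ref{sec:equation}--\ref{sec:end} we assume $N\ge2$; indefiniteness is assumed only where stated.

\section{The linear equation of projective equivalence}\label{sec:equation}

\subsection{Notation}
For vectors $u,v$ put $u^\flat=g(u,\cdot)$ and define the endomorphisms
\[
(u\odot v)w=g(v,w)u+g(u,w)v,\qquad (u\wedge v)w=g(v,w)u-g(u,w)v .
\]
The first is self-adjoint; the second is skew-adjoint and represents the bivector $u\wedge v$. Equation \eqref{eq:main} reads $\nabla_ZL=\Lambda\odot Z$. Applying both sides to a vector $w$ gives, for self-adjoint $S$,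
\begin{equation}\label{eq:alg}
S(u\odot v)+(u\odot v)S=Su\odot v+u\odot Sv,\qquad [u\wedge v,S]=u\odot Sv-v\odot Su .
\end{equation}
The map $uv\mapsto u\odot v$ identifies the symmetric square of the tangent space with the self-adjoint endomorphisms. The symmetric algebra is a polynomial ring, in which nonzero vectors are prime elements. This gives the rule of \emph{unique factorization}: $u\odot v=0$ only if $u=0$ or $v=0$, and if $u\odot v=u'\odot v'$ with $u\neq0$, then $u'$ or $v'$ is a multiple of $u$. A self-adjoint map with image in a line $\mathbb Rv$ has the form $w\mapsto\phi(w)v$ with $\phi(w)g(v,w')$ symmetric in $w,w'$, so it is a multiple of $v\otimes v^\flat=\frac12v\odot v$. We extend $g$ complex bilinearly to complexified tangent spaces. The projectors onto the generalized eigenspaces of a self-adjoint $S$ are polynomials in $S$, hence self-adjoint; therefore distinct generalized eigenspaces are orthogonal, and $g$ is nondegenerate on each of them. We write $\mathring S$ for the trace-free part of $S$, call $S$ \emph{scalar} at a point if $\mathring S=0$ there, and write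 $s$ for $s\,\mathrm{Id}$ when $s$ is a number or a function.

The following fact will be called (F). \emph{If $S$ is a nowhere vanishing smooth section of a vector bundle over an open set $W$ and the smooth section $S'$ is a multiple of $S$ on a dense subset of $W$, then $S'=\phi S$ on $W$ with $\phi$ smooth.} Indeed $S\wedge S'=0$ is a closed condition, and locally $\phi=\alpha(S')$ for a smooth dual section $\alpha$ with $\alpha(S)=1$.

\subsection{The action of projective transformations}
Recall \emph{Weyl's criterion}: two torsion-free connections $\nabla,\hat\nabla$ have the same unparameterized geodesics if and only if $\hat\nabla_YZ=\nabla_YZ+\psi(Y)Z+\psi(Z)Y$ for a one-form $\psi$. The condition that a metric $\bar g$ be parallel for some such $\hat\nabla$ is nonlinear in $\bar g$. It becomes linear if one takes as unknown the inverse metric multiplied by a suitable power of the volume.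

A \emph{density of weight $w$} is locally an expression $\phi\,|dx^1\cdots dx^N|^w$, which transforms by the $w$-th power of the absolute value of the Jacobian. Densities need no orientation; they are pulled back by diffeomorphisms and differentiated by connections, and $|\mathrm{vol}_g|^w$ is a nowhere vanishing $\nabla$-parallel density of weight $w$. The trace of $Z\mapsto\psi(Y)Z+\psi(Z)Y$ is $(N+1)\psi(Y)$, so $\hat\nabla_Y\omega=\nabla_Y\omega-w(N+1)\psi(Y)\omega$ for a density $\omega$ of weight $w$. Let $\sigma=(\sigma^{ij})$ be a symmetric bivector with values in densities of weight $\frac2{N+1}$. The two upper indices contribute $2\psi_k\sigma^{ij}+\delta^i_k\psi_l\sigma^{lj}+\delta^j_k\psi_l\sigma^{il}$ to $\hat\nabla_k\sigma^{ij}-\nabla_k\sigma^{ij}$, and the weight is chosen so that the density contributes $-2\psi_k\sigma^{ij}$. Hence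
\begin{equation}\label{eq:change}
\hat\nabla_k\sigma^{ij}=\nabla_k\sigma^{ij}+\delta^i_k\psi_l\sigma^{lj}+\delta^j_k\psi_l\sigma^{il},
\end{equation}
and the condition
\begin{equation}\label{eq:sigma}
\nabla_k\sigma^{ij}=\delta^i_k\xi^j+\delta^j_k\xi^i\quad\text{for some }\xi
\end{equation}
holds for $\nabla$ if and only if it holds for $\hat\nabla$. For a metric $\bar g$ put $\sigma_{\bar g}=\bar g^{-1}\otimes|\mathrm{vol}_{\bar g}|^{2/(N+1)}$. Every $\sigma$ is of the form $L\sigma_g$, that is, $\sigma^{ij}=L^i{}_k\sigma_g^{kj}$, with a unique self-adjoint $L$. Since $\sigma_g$ is parallel, \eqref{eq:sigma} for $L\sigma_g$ is equation \eqref{eq:main} for $L$.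

Taking the trace of \eqref{eq:main} gives $Z(\operatorname{tr}L)=2g(\Lambda,Z)$. So
\[
\Lambda=\tfrac12\operatorname{grad}\operatorname{tr}L,
\]
$L$ is parallel if and only if $\operatorname{tr}L$ is constant, and $H=\nabla\Lambda$ is self-adjoint. We write $\Lambda_L,H_L$ when $L$ has to be named; both depend linearly on $L$. For a diffeomorphism $f$ let $f^*L=(df)^{-1}\circ L_{f(\cdot)}\circ df$.

\begin{lemma}\label{lem:dictionary}
For $f\in\mathrm{Proj}$ the formula $f^*(L\sigma_g)=\rho_f(L)\sigma_g$ defines a linear automorphism $\rho_f$ of $\mathcal B$, and $\rho_{f\circ f'}=\rho_{f'}\rho_f$. Put $L_f=\rho_f(\mathrm{Id})$. Then $L_f$ is invertible at every point, and: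
\begin{itemize}
\item[(a)] $\rho_f(L)=(f^*L)\,L_f$;
\item[(b)] $f\in\mathrm{Aff}$ if and only if $L_f$ is parallel;
\item[(c)] $f^*|\mathrm{vol}_g|=|\det L_f|^{-(N+1)/2}|\mathrm{vol}_g|$.
\end{itemize}
Conversely, {\rm(d)} if $L\in\mathcal B$ is invertible at every point, then $\bar g=|\det L|^{-1}g(L^{-1}\cdot,\cdot)$ is a metric with $\sigma_{\bar g}=L\sigma_g$, and $\bar g$ and $g$ have the same unparameterized geodesics.
\end{lemma}

\begin{proof}
If $\sigma$ satisfies \eqref{eq:sigma} for $\nabla$, then $f^*\sigma$ satisfies it for $f^*\nabla$, which by Weyl's criterion is a connection $\hat\nabla$ as above; so $f^*\sigma$ satisfies \eqref{eq:sigma} for $\nabla$. This gives $\rho_f$ and the composition rule. We have $L_f\sigma_g=f^*\sigma_g=\sigma_{f^*g}$, which is nondegenerate, and $f^*(L\sigma_g)=(f^*L)(f^*\sigma_g)$ gives (a).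

The absolute determinant $|\det\sigma^{ij}|$ is a density of weight $-2+\frac{2N}{N+1}=-\frac2{N+1}$, and $|\det\sigma_{\bar g}|=|\mathrm{vol}_{\bar g}|^{-2/(N+1)}$ for every metric $\bar g$. If $\sigma_{\bar g}=L\sigma_g$, this gives $|\mathrm{vol}_{\bar g}|=|\det L|^{-(N+1)/2}|\mathrm{vol}_g|$, which for $\bar g=f^*g$ is (c). It also shows that a torsion-free connection preserves $\sigma_{\bar g}$ if and only if it is the Levi-Civita connection of $\bar g$: if it preserves $\sigma_{\bar g}$, it preserves $|\mathrm{vol}_{\bar g}|$, hence $\bar g^{-1}$ and $\bar g$. Thus $L_f$ is parallel if and only if $\nabla\sigma_{f^*g}=0$, that is, if and only if $\nabla$ is the Levi-Civita connection $f^*\nabla$ of $f^*g$. This is (b).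

In (d), $\bar g^{-1}=|\det L|\,Lg^{-1}$ has absolute determinant $|\det L|^{N+1}|\det g^{-1}|$, so $|\mathrm{vol}_{\bar g}|^{2/(N+1)}=|\det L|^{-1}|\mathrm{vol}_g|^{2/(N+1)}$ and $\sigma_{\bar g}=L\sigma_g$. Since $\sigma=\sigma_{\bar g}$ is nondegenerate, we can solve $\psi_l\sigma^{lj}=-\xi^j$. Then $\hat\nabla\sigma=0$ by \eqref{eq:change}, so $\hat\nabla$ is the Levi-Civita connection of $\bar g$, and Weyl's criterion applies.
\end{proof}

In particular, \emph{if all elements of $\mathcal B$ are parallel, then $\mathrm{Proj}=\mathrm{Aff}$.}

\subsection{Two examples}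

\begin{example}[the sphere]\label{ex:sphere}
Let $M=S^N$, so $T_xM=x^\perp$. For a symmetric matrix $A$ of size $N+1$ let $L_A$ be defined by $\langle L_Au,w\rangle=\langle Au,w\rangle$ for $u,w\in x^\perp$. The flat derivative of a tangent field is $D_Zu=\nabla_Zu-\langle Z,u\rangle x$. Differentiating the definition gives $\langle(\nabla_ZL_A)u,w\rangle=-\langle Z,u\rangle\langle Ax,w\rangle-\langle Z,w\rangle\langle Ax,u\rangle$. So $L_A\in\mathcal B$ with $\Lambda=-\bigl(Ax-\langle Ax,x\rangle x\bigr)$, and $L_A$ is parallel if and only if every $x$ is an eigenvector of $A$, that is, $A$ is scalar.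

For $B\in GL(N+1,\mathbb R)$ let $\varphi_B(x)=Bx/|Bx|$; then $\varphi_B\in\mathrm{Proj}$ and $\varphi_B\varphi_{B'}=\varphi_{BB'}$. We claim
\begin{equation}\label{eq:sphere}
\rho_{\varphi_B}(L_A)=|\det B|^{2/(N+1)}\,L_{B^{-1}AB^{-\top}} .
\end{equation}
Identify covectors at $x$ with vectors in $x^\perp$. Since $d\varphi_Bu\equiv Bu/|Bx|$ modulo $Bx$, a covector $\zeta\perp Bx$ pulls back to $\eta=B^\top\zeta/|Bx|$. The bivector $L_Ag^{-1}$ takes the value $\langle A\zeta,\zeta\rangle$ on $\zeta$, so its pullback takes the value $|Bx|^2\langle B^{-1}AB^{-\top}\eta,\eta\rangle$ on $\eta$. In polar coordinates $B$ is the map $(r,x)\mapsto(r|Bx|,\varphi_B(x))$ and the volume element is $r^Ndr\,|\mathrm{vol}_g|$, so $\varphi_B$ has Jacobian $|\det B|\,|Bx|^{-(N+1)}$. Its power $\frac2{N+1}$ cancels the factor $|Bx|^2$, and \eqref{eq:sphere} follows. Taking $A=\mathrm{Id}$ and using Lemma~\ref{lem:dictionary}(b), we see that $\varphi_B$ is affine if and only if $B^\top B$ is scalar, that is, $B\in\mathbb R_{>0}\,O(N+1)$.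
\end{example}

\begin{example}[a Lorentzian torus; proof of Theorem~\ref{thm:B}(iii)]\label{ex:torus}
Let $\varrho>1$ be a nonconstant smooth function on $\mathbb R/\mathbb Z$. On $T^2=(\mathbb R/\mathbb Z)^2$ with coordinates $(\theta,\eta)$ put
\[
g=\Bigl(\varrho(\theta)-\frac1{\varrho(\eta)}\Bigr)\Bigl(d\theta^2-\frac{d\eta^2}{\varrho(\eta)}\Bigr),\qquad
L=\operatorname{diag}\Bigl(\varrho(\theta),\frac1{\varrho(\eta)}\Bigr),\qquad f(\theta,\eta)=(\eta,\theta).
\]
The metric $g$ is Lorentzian. In local coordinates $x=\theta$, $dy=\varrho(\eta)^{-1/2}d\eta$ we have $g=(\lambda-\mu)(dx^2-dy^2)$ and $L=\operatorname{diag}(\lambda,\mu)$ with $\lambda=\lambda(x)>1>\mu=\mu(y)$. With $\alpha=\frac{\lambda'}{2(\lambda-\mu)}$ and $\beta=\frac{-\mu'}{2(\lambda-\mu)}$, the partial derivatives of $\frac12\log(\lambda-\mu)$, the connection is $\nabla_{\partial_x}\partial_x=\nabla_{\partial_y}\partial_y=\alpha\partial_x+\beta\partial_y$, $\nabla_{\partial_x}\partial_y=\beta\partial_x+\alpha\partial_y$. Therefore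
\[
\begin{aligned}
(\nabla_{\partial_x}L)\partial_x&=\lambda'\partial_x-\tfrac12\mu'\partial_y, &\quad (\nabla_{\partial_x}L)\partial_y&=\tfrac12\mu'\partial_x,\\
(\nabla_{\partial_y}L)\partial_x&=\tfrac12\lambda'\partial_y, &\quad (\nabla_{\partial_y}L)\partial_y&=\mu'\partial_y-\tfrac12\lambda'\partial_x .
\end{aligned}
\]
These are the right-hand sides of \eqref{eq:main} for $\Lambda=\alpha\partial_x+\beta\partial_y$, because $(\lambda-\mu)\Lambda=\frac12(\lambda'\partial_x-\mu'\partial_y)$, $g(\Lambda,\partial_x)=\frac12\lambda'$ and $g(\Lambda,\partial_y)=\frac12\mu'$. So $L\in\mathcal B$. Since $\det(-L)=\varrho(\theta)/\varrho(\eta)>0$, the metric that Lemma~\ref{lem:dictionary}(d) attaches to $-L$ is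
\[
-\frac{\varrho(\eta)}{\varrho(\theta)}\Bigl(\varrho(\theta)-\frac1{\varrho(\eta)}\Bigr)\Bigl(\frac{d\theta^2}{\varrho(\theta)}-d\eta^2\Bigr)=\Bigl(\varrho(\eta)-\frac1{\varrho(\theta)}\Bigr)\Bigl(d\eta^2-\frac{d\theta^2}{\varrho(\theta)}\Bigr)=f^*g .
\]
Hence $f\in\mathrm{Proj}$ and $L_f=-L$. As $\operatorname{tr}L$ is not constant, $f\notin\mathrm{Aff}$.
\end{example}

\subsection{Prolongation}
Equation \eqref{eq:main} is overdetermined, and its solutions behave like solutions of a linear ordinary differential equation. Let $R(Y,Z)=\nabla_Y\nabla_Z-\nabla_Z\nabla_Y-\nabla_{[Y,Z]}$. Differentiating \eqref{eq:main} gives $\nabla^2_{Y,Z}L=HY\odot Z$, and antisymmetrizing gives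
\begin{equation}\label{eq:curv}
[R(Y,Z),L]=HY\odot Z-HZ\odot Y .
\end{equation}

\begin{lemma}\label{lem:prolong}
\begin{itemize}
\item[(a)] For each $x\in M$, an element $L\in\mathcal B$ is determined by $L(x)$, $\Lambda(x)$ and $\operatorname{tr}H(x)$. Hence $D\le\frac12(N+1)(N+2)$, and an element that vanishes on a nonempty open set vanishes on $M$.
\item[(b)] If $L\in\mathcal B$ is scalar on a nonempty open set, then $L\in\mathbb R\,\mathrm{Id}$. So each $L\in\mathcal B\setminus\mathbb R\,\mathrm{Id}$ is nonscalar on a dense open set.
\end{itemize}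
\end{lemma}

\begin{proof}
(a) Let $h=\operatorname{tr}H$, and let $e_i,e^i$ be bases with $g(e_i,e^j)=\delta_i^j$. Put $Z=e_i$ in \eqref{eq:curv}, apply both sides to $e^i$ and sum. Since $\sum_i(HY\odot e_i)e^i=(N+1)HY$ and $\sum_i(He_i\odot Y)e^i=HY+hY$, we get
\[
N\,HY=hY+\mathcal A(L)Y,\qquad \mathcal A(L)Y=\sum_i[R(Y,e_i),L]e^i .
\]
Differentiate along $W$. The derivative of $\mathcal A(L)$ is linear in $L$ and $\nabla_WL=\Lambda\odot W$. Antisymmetrizing in $W,Y$ and using $(\nabla_WH)Y-(\nabla_YH)W=R(W,Y)\Lambda$, we find that $dh(W)Y-dh(Y)W$ is a pointwise linear expression in $(L,\Lambda)$. Its trace in $Y$ is $(N-1)dh(W)$. So the first derivatives of $L,\Lambda,h$ are pointwise linear expressions in $(L,\Lambda,h)$. Along any curve the triple solves a linear ordinary differential equation, and $M$ is connected. The dimension of the space of triples at $x$ is $\frac12N(N+1)+N+1$.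

(b) If $L=\ell\,\mathrm{Id}$ on a connected open set, then $\Lambda\odot Z=d\ell(Z)\,\mathrm{Id}$ there. A vector $Z\neq0$ with $d\ell(Z)=0$ exists as $N\ge2$, and gives $\Lambda=0$; then $d\ell=0$. Apply (a) to $L-\ell$.
\end{proof}

On the sphere $A\mapsto L_A$ is injective, because every vector of $\mathbb R^{N+1}$ is tangent to $S^N$ somewhere. The bound in (a) is the dimension of the space of symmetric matrices $A$, so
\begin{equation}\label{eq:sphereB}
\mathcal B=\{L_A:\ A=A^\top\}\quad\text{for } M=S^N .
\end{equation}

\section{Eigenvalues of a solution}\label{sec:eigen}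

Fix $L\in\mathcal B$, and let $\chi(t)=\det(t-L)$ and $R_t=(t-L)^{-1}$. Individual eigenvalues need not be smooth where they collide, so we work with groups of eigenvalues. Split the spectrum of $L(x)$ into two disjoint parts and let $C$ be a union of small circles around the points of the first part. Near $x$ the spectral projectors $P_1=\frac1{2\pi i}\oint_CR_t\,dt$ and $P_2=1-P_1$ are smooth and self-adjoint, and $\chi=\chi_1\chi_2$, where $\chi_i$ is the characteristic polynomial of $L$ on $\operatorname{Im}P_i$. The $\chi_i$ are monic and coprime and have smooth, possibly complex, coefficients.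

\begin{lemma}\label{lem:spectral}
\begin{itemize}
\item[(a)] $\operatorname{grad}\chi_i(t)=-2\chi_i(t)R_tP_i\Lambda$. In particular the gradients of the coefficients of $\chi_i$ lie in $\operatorname{Im}P_i$, and $P_i\Lambda=0$ if $\chi_i$ is constant.
\item[(b)] If $P_1$ is real, the distribution $\ker P_1$ is integrable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:main}, $Z\log\chi(t)=-\operatorname{tr}\bigl(R_t(\Lambda\odot Z)\bigr)=-2g(R_t\Lambda,Z)$. Hence at each point
\[
\frac{\operatorname{grad}\chi_1(t)}{\chi_1(t)}+2R_tP_1\Lambda=-\frac{\operatorname{grad}\chi_2(t)}{\chi_2(t)}-2R_tP_2\Lambda .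
\]
Both sides are rational in $t$ and vanish at $t=\infty$, since the $\chi_i$ are monic. The left side has poles only at roots of $\chi_1$, the right side only at roots of $\chi_2$. So both sides have no poles and vanish identically.

(b) Write $P=P_1$. Since $\nabla_wR_t=R_t(\Lambda\odot w)R_t=R_t\Lambda\odot R_tw$, we have $\nabla_wP=\frac1{2\pi i}\oint_CR_t\Lambda\odot R_tw\,dt$. For sections $u,w$ of $\ker P$, differentiating $Pu=0$ and applying $P$ gives
\[
P\nabla_wu=-P(\nabla_wP)u=-\frac1{2\pi i}\oint_C\bigl[g(R_tw,u)\,PR_t\Lambda+g(R_t\Lambda,u)\,R_tPw\bigr]dt .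
\]
The second term vanishes and the first is symmetric in $u,w$. So $P[w,u]=P\nabla_wu-P\nabla_uw=0$, and the Frobenius theorem applies.
\end{proof}

For indefinite $g$ nonreal eigenvalues do occur, and we must control them. On a surface, if $L$ has eigenvalues $\zeta\neq\bar\zeta$, part (a) says that $d\zeta$ vanishes on the eigenline of $\bar\zeta$. This is the Cauchy--Riemann equation for the complex structure that is $i$ on the eigenline of $\zeta$, and $\operatorname{Im}\zeta$ cannot have a strict maximum. In general one passes to the leaf space of the foliation in (b), where only an almost complex structure is available, and replaces $\zeta$ by power sums of a cluster of eigenvalues. We use \emph{Hopf's strong maximum principle}: if $a^{ij}\partial_i\partial_jv+b^i\partial_iv=0$ on a connected open set, with smooth coefficients and $(a^{ij})$ positive definite, and $v$ attains its maximum, then $v$ is constant.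

\begin{proposition}\label{prop:nonreal}
For $L\in\mathcal B$ we have $\chi(t)=\chi_{\mathrm c}(t)\prod_{i=1}^r(t-\lambda_i)$, where $\chi_{\mathrm c}$ is a polynomial with constant coefficients and only nonreal roots, and $\lambda_1\le\dots\le\lambda_r$ are continuous real functions on $M$.
\end{proposition}

\begin{proof}
Suppose that nonreal eigenvalues occur. By compactness the imaginary parts of the eigenvalues have a maximum $y_0>0$, attained at a point $x$ by an eigenvalue $\zeta_0$ of multiplicity $m$. Near $x$ let $\chi_1$ be the factor of $\chi$ whose roots $\zeta_1,\dots,\zeta_m$ are close to $\zeta_0$, let $P$ be its projector and $E=\operatorname{Im}P$. Then $\Pi=P+\bar P$ is a real spectral projector of rank $2m$. By Lemma~\ref{lem:spectral}(b) there are coordinates $(y,z)$ on a product neighborhood of $x=(0,0)$, with $y\in\mathbb R^{2m}$ and $\ker\Pi$ spanned by the $\partial_z$. Let $q$ be a polynomial in the coefficients of $\chi_1$, for instance $p_1=\sum\zeta_j$ or $p_2=\sum\zeta_j^2$. By Lemma~\ref{lem:spectral}(a), $\operatorname{grad}q\in E$, so $dq$ vanishes on $E^\perp=\ker P=\bar E\oplus(\ker\Pi)_{\mathbb C}$.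 In particular $q$ depends only on $y$.

On the slice $Y=\{z=0\}$ we have $TY\cong TM/\ker\Pi\cong\operatorname{Im}\Pi$. A real vector in $\operatorname{Im}\Pi$ is $e+\bar e$ with $e\in E$, and $J(e+\bar e)=ie-i\bar e$ defines an almost complex structure on $Y$. As $dq(\bar e)=0$, we get $dq\circ J=i\,dq$. Writing $q=u+iv$, this gives $du=dv\circ J$, so $dv\circ J$ is closed. For a vector field $A$ on $Y$,
\[
0=d(dv\circ J)(A,JA)=-A(Av)-JA\bigl((JA)v\bigr)-dv\bigl(J[A,JA]\bigr).
\]
Sum this over $A_1,\dots,A_m$, where $A_1,JA_1,\dots,A_m,JA_m$ is a local frame. The result is an equation to which Hopf's principle applies. Hence \emph{if $\operatorname{Im}q$ has a local maximum at $x$, then $q$ is constant near $x$}: $v$ is constant, and $du=dv\circ J=0$.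

Now $\operatorname{Im}p_1\le my_0$ with equality at $x$. So near $x$ we have $p_1=m\zeta_0$ and $\operatorname{Im}\zeta_j=y_0$ for all $j$. Then $\operatorname{Im}p_2=2y_0\operatorname{Re}p_1$ is constant, so $p_2=m\zeta_0^2$. Real parts give $\sum\operatorname{Re}\zeta_j=m\operatorname{Re}\zeta_0$ and $\sum(\operatorname{Re}\zeta_j)^2=m(\operatorname{Re}\zeta_0)^2$, whence $\sum(\operatorname{Re}\zeta_j-\operatorname{Re}\zeta_0)^2=0$. Thus $\zeta_j=\zeta_0$ for all $j$ near $x$. The argument applies at every point where $\zeta_0$ is an eigenvalue. So the closed set of such points is open, hence is $M$, and the multiplicity of $\zeta_0$ is locally constant, hence equal to $m$.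

Divide $\chi$ by $(t-\zeta_0)^m(t-\bar\zeta_0)^m$. No root of the quotient equals $\zeta_0$ or $\bar\zeta_0$ at any point. If the quotient has nonreal roots, take the maximum of their imaginary parts. Near a point where it is attained, the cluster of eigenvalues of $L$ around the extremal root consists of roots of the quotient only, so the argument above applies without change. After finitely many steps the quotient has only real roots, and the ordered roots of such a polynomial depend continuously on its coefficients.
\end{proof}

\section{The case $D=2$: action on a projective line}\label{sec:line}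

When $D=2$ the group $\mathrm{Proj}$ acts by M\"obius transformations on the circle $P(\mathcal B)$ of lines in $\mathcal B$. The eigenvalues mark an invariant subset of this circle, which leaves few possibilities.

\begin{proposition}\label{prop:line}
Let $D=2$. Then $|\mathrm{Proj}/\mathrm{Aff}|\le2N$, or the following holds.
\begin{itemize}
\item[(H)] There are a nonparallel $L\in\mathcal B$, all of whose eigenvalues are real and lie in $[0,1]$, a map $f\in\mathrm{Proj}$ and numbers $0<a<b$ with $\rho_f(1-L)=a(1-L)$ and $\rho_f(L)=bL$.
\end{itemize}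
\end{proposition}

\begin{proof}
Let $\mathcal B=\operatorname{span}(\mathrm{Id},L)$. If $L$ is parallel, then $\mathrm{Proj}=\mathrm{Aff}$. Otherwise the parallel elements are the multiples of $\mathrm{Id}$, so by Lemma~\ref{lem:dictionary}(b) $\mathrm{Aff}$ is the stabilizer of the point $[\mathrm{Id}]\in P(\mathcal B)$. Let $\bar G$ be the image of $\mathrm{Proj}$ in the projective linear group of $\mathcal B$. Then $|\mathrm{Proj}/\mathrm{Aff}|$ is the size of the orbit of $[\mathrm{Id}]$, which is at most $|\bar G|$.

Call a point $[K]$ of $P(\mathcal B)$ or of $P(\mathcal B_{\mathbb C})$ \emph{singular} if $\det K$ vanishes somewhere on $M$. By Lemma~\ref{lem:dictionary}(a), $\det\rho_f(K)=(\det K\circ f)\det L_f$, so $\bar G$ preserves the set of singular points. Use the coordinate $t\leftrightarrow[L-t]$, $\infty\leftrightarrow[\mathrm{Id}]$. By Proposition~\ref{prop:nonreal} the nonreal singular points are the finitely many roots of $\chi_{\mathrm c}$, and the real ones form the set $\Sigma=\bigcup_{i\le r}\lambda_i(M)$, a union of at most $N$ compact intervals. Since $\operatorname{tr}L$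 is not constant, one of these intervals is not a point. So $P(\mathcal B)\setminus\Sigma$ has at most $N$ components, each an open arc with two distinct endpoints, and $\bar G$ permutes them. Replacing $L$ by $(L-\min\Sigma)/(\max\Sigma-\min\Sigma)$, we may assume $\min\Sigma=0$, $\max\Sigma=1$. The component containing $\infty$ is then
\[
\Omega_0=\{[x(1-L)+yL]:\ xy>0\},
\]
with endpoints $[L]$ and $[1-L]$. Its stabilizer has index at most $N$ in $\bar G$, and the subgroup $\bar G_0$ of the stabilizer that fixes both endpoints has index at most $2$ in it. If $\bar G_0$ is trivial, $|\bar G|\le2N$.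

Otherwise there is $f\in\mathrm{Proj}$ with $\rho_f(1-L)=a(1-L)$, $\rho_f(L)=bL$, $ab>0$ and $a\neq b$. Replacing $f$ by $f^2$ or $f^{-2}$, we get $0<a<b$. In the coordinate $y/x$ the map $\rho_f$ is multiplication by $b/a$, so every nonreal point has an infinite orbit. The finite invariant set of nonreal singular points is therefore empty, all eigenvalues of $L$ are real, and they lie in $\Sigma\subset[0,1]$.
\end{proof}

In Example~\ref{ex:torus}, before normalization, $\rho_f(\mathrm{Id})=-L$ and $f^2=\mathrm{id}$ give $\rho_f(L-t)=tL-1$. So $f$ acts by $t\mapsto1/t$; it exchanges the two intervals swept out by $\varrho$ and $1/\varrho$, and it preserves the arc through $\infty$ while exchanging its endpoints.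

\section{A hyperbolic transformation forces definiteness}\label{sec:hyperbolic}

\begin{proposition}\label{prop:hyperbolic}
If {\rm(H)} holds, then $g$ is definite.
\end{proposition}

\subsection{Source, sink and the model on the sphere}\label{sub:setup}
Assume (H) and put $T=\log(b/a)>0$. Since $\mathrm{Id}=(1-L)+L$,
\begin{equation}\label{eq:Ln}
L_{f^n}=a^n(1-L)+b^nL\qquad(n\in\mathbb Z).
\end{equation}
By Lemma~\ref{lem:dictionary}(a), $(f^*L)L_f=bL$, that is,
\[
f^*L=\Phi(L),\qquad\Phi(t)=\frac{bt}{a+(b-a)t},\qquad\frac{\Phi(t)}{1-\Phi(t)}=e^T\frac t{1-t}.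
\]
The map $\Phi$ is an increasing homeomorphism of $[0,1]$ whose only fixed points are $0$ and $1$. So the ordered eigenvalues $\lambda_1\le\dots\le\lambda_N$ satisfy $\lambda_i\circ f=\Phi\circ\lambda_i$. As $f$ is onto, $\Phi$ maps the compact interval $\lambda_i(M)$ onto itself and fixes its endpoints. Hence $\lambda_i(M)$ is $\{0\}$, $[0,1]$ or $\{1\}$. Let $m_0,k,m_1$ be the numbers of indices of these three types; $m_0+k+m_1=N$, and $k\ge1$ because $\operatorname{tr}L$ is not constant. Let $F_1$ (the sink) and $F_0$ (the source) be the sets where all nonconstant $\lambda_i$ equal $1$, respectively $0$. Where the smallest nonconstant $\lambda_i$ equals $1$, all nonconstant ones do, so $F_1\neq\emptyset$; the largest one shows $F_0\neq\emptyset$. The function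
\[
s=N-m_0-\operatorname{tr}L=\sum_{\lambda_i\text{ nonconstant}}(1-\lambda_i)
\]
is smooth and nonnegative, with zero set $F_1$. Put $V_\varepsilon=\{s<\varepsilon\}$ and $d=m_1+k$.

\emph{Duality.} The pair $(f^{-1},1-L)$ satisfies (H) with $(a,b)$ replaced by $(b^{-1},a^{-1})$. This exchanges $m_0$ with $m_1$ and $F_0$ with $F_1$, and keeps $T$ and $k$.

\emph{The model.} Let $\mathbb R^{N+1}=V\oplus W$ be an orthogonal splitting with $V,W\neq0$, let $A$ be the projection onto $V$, and let $B=e^{-T/2}\mathrm{Id}_V\oplus\mathrm{Id}_W$. By \eqref{eq:sphere}, $L_A$ and $\varphi_B$ satisfy (H) with $a=(\det B)^{2/(N+1)}$ and $b=e^Ta$. At $x=x_V+x_W$ with $x_V,x_W\neq0$, the field $L_A$ is $1$ on $V\cap x^\perp$, is $0$ on $W\cap x^\perp$, and has the eigenvalue $|x_W|^2$ on the remaining vector $|x_W|^2x_V-|x_V|^2x_W$. So $k=1$, $d=\dim V$, the sink is the subsphere $S^N\cap W$ of codimension $d$, and $s=|x_V|^2$ is a nondegenerate quadratic function transversally to it. The proof recovers these features from (H) alone.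

The metric enters the dynamics through the volume. Write $\operatorname{vol}$ for the measure $|\mathrm{vol}_g|$; it is finite since $M$ is compact. We know how fast $f$ decreases $s$, and by \eqref{eq:Ln} how fast it contracts volume near the sink.

\begin{lemma}\label{lem:upper}
There is a constant $C$ with $\operatorname{vol}(V_{e^{-nT}/2})\le C\theta^n$ for all $n\ge0$, where $\theta=(a^{m_0}b^{\,d})^{-(N+1)/2}$.
\end{lemma}

\begin{proof}
On $[0,1]$ we have $1-\Phi^n(t)=\frac{a^n(1-t)}{a^n+(b^n-a^n)t}\ge e^{-nT}(1-t)$, so $s\circ f^n\ge e^{-nT}s$. If $f^n(x)\in V_{e^{-nT}/2}$, then $s(x)<\frac12$; hence $V_{e^{-nT}/2}\subset f^n(V_{1/2})$. On $V_{1/2}$ the nonconstant $\lambda_i$ exceed $\frac12$. By \eqref{eq:Ln} the eigenvalues $a^n(1-\lambda_i)+b^n\lambda_i$ of $L_{f^n}$ are $a^n$ ($m_0$ times), $b^n$ ($m_1$ times) and at least $\frac12b^n$ ($k$ times), so $\det L_{f^n}\ge2^{-k}(a^{m_0}b^{\,d})^n$ there. Lemma~\ref{lem:dictionary}(c) gives $\operatorname{vol}f^n(V_{1/2})\le2^{k(N+1)/2}\theta^n\operatorname{vol}(M)$.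
\end{proof}

Against this stands a lower bound: a smooth nonnegative function vanishes at least to second order at its zeros, so its sublevel sets cannot be too thin.

\subsection{Surfaces}
Let $N=2$. Up to duality $(m_0,k,m_1)$ is $(0,2,0)$ or $(0,1,1)$. In both cases $\theta=b^{-3}$. Near $p\in F_1$ we have $s\le C|y|^2$ in a chart, so $V_\varepsilon$ contains a disc of radius comparable to $\sqrt\varepsilon$ and has area at least $c_0\varepsilon$. Lemma~\ref{lem:upper} gives $c_0(a/b)^n/2\le Cb^{-3n}$ for all large $n$, that is, $ab^2\le1$.

In the case $(0,2,0)$ the dual inequality is $b^{-1}a^{-2}\le1$. Then $a^2b\ge1\ge ab^2$, which contradicts $a<b$.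

In the case $(0,1,1)$ the eigenvalues are $\lambda=1-s$ and $1$. Near the source $\{\lambda=0\}$ the constant eigenvalue $1$ is simple, and by Lemma~\ref{lem:spectral}(a) $\lambda$ is constant along the curves tangent to its eigenline. So $\{\lambda<\varepsilon\}$ contains a strip of width comparable to $\sqrt\varepsilon$. The dual of Lemma~\ref{lem:upper} has $\theta=(ab)^{3/2}$ and gives $(a/b)^{1/2}\le(ab)^{3/2}$, that is, $ab^2\ge1$. So $ab^2=1$, and Lemma~\ref{lem:upper} is sharp: $\theta=e^{-T}$, and the area of $V_\varepsilon$ is at most $C'\varepsilon$. If the Hessian of $s$ at $p\in F_1$ were degenerate, then $s\le C(y_1^2+|y_2|^3)$ in a suitable chart and the area would be at least $c\,\varepsilon^{5/6}$. So $p$ is a nondegenerate minimum, and as $y$ runs around a small circle, $ds$ turns through all directions; for Lorentzian $g$ the function $g^{-1}(ds,ds)$ would change sign and vanish somewhere on the circle. But there $\operatorname{grad}s\neq0$ lies in the eigenline of the simple eigenvalue $\lambda<1$ by Lemma~\ref{lem:spectral}(a), and that line is not null. So $g$ is definite.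 The model is $S^2$ with $\dim V=2$: the sink is the pair of poles, the source is the equator, and $a=e^{-2T/3}$, $b=e^{T/3}$.

In higher dimensions there are two new points. The sink has directions along which $s$ is constant, which must be factored out. And the argument gives definiteness only on a subspace at the sink and on another subspace at the source; the two must be joined.

\subsection{Exactly one eigenvalue is nonconstant}
On $V_{1/2}$ the eigenvalue $0$ has multiplicity exactly $m_0$ and all other eigenvalues exceed $\frac12$. Let $E_0$ and $E_1$ be the corresponding smooth spectral subbundles over $V_{1/2}$, of ranks $m_0$ and $d$; they are orthogonal and nondegenerate. The factor $t^{m_0}$ of $\chi$ is constant, so $\Lambda\in E_1$ by Lemma~\ref{lem:spectral}(a), and $ds=-2\Lambda^\flat$ vanishes on $E_0$. By Lemma~\ref{lem:spectral}(b), $E_0$ is integrable. So each $p\in F_1$ has a product neighborhood with coordinates $(y,z)\in\mathbb R^d\times\mathbb R^{m_0}$ centered at $p$, in which $E_0$ is spanned by the $\partial_z$ and $s=s(y)$; we call them \emph{adapted}. Since $s\ge0=s(0)$,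 we have $s\le C|y|^2$, so $\operatorname{vol}(V_\varepsilon)\ge c_0\varepsilon^{d/2}$ for small $\varepsilon$, with $c_0>0$. Taking $\varepsilon=\frac12e^{-nT}$ and letting $n\to\infty$ in Lemma~\ref{lem:upper}, we get $e^{-Td/2}\le\theta$, that is,
\begin{equation}\label{eq:sink}
(N+1)\log\bigl(a^{m_0}b^{m_1+k}\bigr)\le T(m_1+k).
\end{equation}
The dual inequality is
\begin{equation}\label{eq:source}
(N+1)\log\bigl(b^{-m_1}a^{-m_0-k}\bigr)\le T(m_0+k).
\end{equation}
Neither inequality alone says anything about $k$, since $a$ is not known. In the sum only the ratio $b/a$ survives: $(N+1)kT\le(N+k)T$, so $Nk\le N$. Therefore $k=1$, the sum is an equality, and so are \eqref{eq:sink} and \eqref{eq:source}.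

Thus $d=m_1+1$ and $\theta=e^{-Td/2}$. Given $0<\varepsilon\le\frac12$, choose $n\ge0$ with $\frac12e^{-(n+1)T}<\varepsilon\le\frac12e^{-nT}$. Lemma~\ref{lem:upper} gives
\begin{equation}\label{eq:sharp}
\operatorname{vol}(V_\varepsilon)\le Ce^{-nTd/2}\le C(2e^T)^{d/2}\,\varepsilon^{d/2}.
\end{equation}
Let $\lambda=1-s=\operatorname{tr}L-m_1$ be the nonconstant eigenvalue; it is smooth, $F_0=\{\lambda=0\}$ and $F_1=\{\lambda=1\}$. On $M^\circ=\{0<\lambda<1\}$ the tangent bundle splits as $E^{(0)}\oplus\ell\oplus E^{(1)}$, the generalized eigenbundles of $0,\lambda,1$, of ranks $m_0,1,m_1$; they are smooth, orthogonal and nondegenerate. Lemma~\ref{lem:spectral}(a) for the factor $t-\lambda$ gives $\operatorname{grad}\lambda\in\ell$. Hence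
\begin{equation}\label{eq:notnull}
g^{-1}(ds,ds)\neq0\quad\text{at points of }M^\circ\text{ where }ds\neq0 .
\end{equation}

\subsection{Definiteness}

\begin{lemma}\label{lem:sinkdef}
For $p\in F_1$ the metric $g$ is definite on $E_1(p)$.
\end{lemma}

\begin{proof}
In adapted coordinates let $S\ge0$ be the Hessian of $s(y)$ at $y=0$. Suppose that $S$ has rank $j<d$. After a linear change, $y=(y',y'')$ with $\{y'=0\}=\ker S$, and Taylor's formula gives $s\le C(|y'|^2+|y''|^3)$ near $0$. Then $\operatorname{vol}(V_\varepsilon)\ge c\,\varepsilon^{j/2+(d-j)/3}$ for small $\varepsilon$, with $c>0$ and exponent smaller than $d/2$. This contradicts \eqref{eq:sharp}. So $S$ is positive definite.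

Consequently, for small $y\neq0$ the point $(y,0)$ lies in $M^\circ$ and $ds=Sy+O(|y|^2)\neq0$ there, so $q(y)=g^{-1}(ds,ds)|_{(y,0)}\neq0$ by \eqref{eq:notnull}. Let $G^{ij}=g^{-1}(dy_i,dy_j)|_p$. The covectors $dy_i|_p$ form a basis of the annihilator of $E_0(p)$, which $g$ identifies with $E_0(p)^\perp=E_1(p)$; so $G$ is nondegenerate and has the signature of $g|_{E_1(p)}$. We have $q(y)=(Sy)^\top G(Sy)+O(|y|^3)$. If $G$ were indefinite, then $d\ge2$, and since $S$ is invertible $q$ would take both signs on every small punctured ball. Such a set is connected, so $q$ would vanish on it, a contradiction.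
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:hyperbolic}]
Near a point of $F_1$ the metric is definite on the smooth bundle $E_1$, by Lemma~\ref{lem:sinkdef} and continuity, and $E_1=\ell\oplus E^{(1)}$ at points of $M^\circ$. By duality, near a point of $F_0$ the metric is definite on $E^{(0)}\oplus\ell$ at points of $M^\circ$. The line $\ell$ lies in both subspaces and lets us compare signs. Take a path from $F_0$ to $F_1$; let $t_1$ be its first time in $F_1$ and $t_0$ its last time in $F_0$ before $t_1$. For $t_0<t<t_1$ it runs in one component $\mathcal C$ of $M^\circ$, and the closure of $\mathcal C$ meets both $F_0$ and $F_1$. The signature of $g$ on each of $E^{(0)},\ell,E^{(1)}$ is constant on $\mathcal C$. So on $\mathcal C$ the metric is definite on $E^{(0)}$ and on $E^{(1)}$, with the sign that it has on $\ell$. Hence $g$ is definite on $\mathcal C$, and its signature is constant on $M$.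
\end{proof}

\section{The case $D\ge3$: all solutions are parallel}\label{sec:three}

\begin{proposition}\label{prop:three}
If $g$ is indefinite and $D\ge3$, then every element of $\mathcal B$ is parallel.
\end{proposition}

No transformation is involved here. Two computations are used for both $N=2$ and $N\ge3$. First, let $L,L'\in\mathcal B$ and $L'=\phi+\psi L$ with smooth $\phi,\psi$ on a connected open set $W$ where $L$ is nonscalar. Differentiating gives
\begin{equation}\label{eq:dep}
\xi\odot Z=d\phi(Z)+d\psi(Z)L,\qquad\xi=\Lambda_{L'}-\psi\Lambda_L .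
\end{equation}
If $\xi=0$ on $W$, then $\phi,\psi$ are constant, and $L'\in\operatorname{span}(\mathrm{Id},L)$ in $\mathcal B$ by Lemma~\ref{lem:prolong}(a). Second, let $L=\ell+n$ with $n^2=0$ on an open set. Then $\ell=\frac1N\operatorname{tr}L$ and $\nabla_Zn=\Lambda\odot Z-\frac2Ng(\Lambda,Z)$, and differentiating $n^2=0$ with \eqref{eq:alg} gives
\begin{equation}\label{eq:nil}
n\Lambda\odot Z+\Lambda\odot nZ=\tfrac4N\,g(\Lambda,Z)\,n .
\end{equation}

\subsection{Lorentzian surfaces}
Let $N=2$, $g$ indefinite, $D\ge3$, and suppose that some element of $\mathcal B$ is not parallel. In a basis of null vectors with $g(e_1,e_2)=1$, a trace-free self-adjoint map has the form $e_1\mapsto\alpha e_2$, $e_2\mapsto\beta e_1$. So $\mathring L^2=\delta(L)\,\mathrm{Id}$ with $\delta(L)=\alpha\beta$, a quadratic form of signature $(1,1)$ in $\mathring L$, and $L$ has real eigenvalues exactly where $\delta(L)\ge0$.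

If $L$ has a nonreal eigenvalue somewhere, both eigenvalues are constant by Proposition~\ref{prop:nonreal}, and $L$ is parallel. So $\delta(L)\ge0$ on $M$ for nonparallel $L$. These are the complement of a proper subspace, hence dense in $\mathcal B$, and $\delta(L)\ge0$ for all $L\in\mathcal B$. For $L,L'\in\mathcal B$ the inequality $(\alpha+r\alpha')(\beta+r\beta')\ge0$ for all real $r$ gives $(\alpha\beta'+\alpha'\beta)^2\le4\alpha\beta\alpha'\beta'$, that is, $(\alpha\beta'-\alpha'\beta)^2\le0$. So $\mathring L$ and $\mathring L'$ are linearly dependent at every point.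

We claim that $\delta(L)\equiv0$ for all $L\in\mathcal B$. Suppose $\delta(L)>0$ on a connected open set $W\neq\emptyset$, and let $L'\in\mathcal B$. By (F), $L'=\phi+\psi L$ on $W$, and \eqref{eq:dep} holds. If $\xi\neq0$ at a point, then $Z\mapsto\xi\odot Z$ is an injective map between two-dimensional spaces, so its image is $\operatorname{span}(\mathrm{Id},L)$. Write $\mathrm{Id}=\xi\odot Z$ and evaluate on $0\neq w\in\xi^\perp$: this gives $w=g(Z,w)\xi$, so $\xi$ is null. Then $\xi\odot\xi$ is a nonzero nilpotent element of $\operatorname{span}(\mathrm{Id},\mathring L)$; being trace-free, it is a nonzero multiple of $\mathring L$, so $\delta(L)=0$, a contradiction. Hence $\xi=0$ on $W$ and $L'\in\operatorname{span}(\mathrm{Id},L)$. As $L'$ was arbitrary, $D\le2$, contrary to the assumption.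

Now let $L$ be nonparallel. Then $L=\ell+n$ with $n^2=0$ on $M$, and $\Lambda=\operatorname{grad}\ell$. At a point where $n\neq0$ choose the null basis so that $n=\nu_0\,e_1\otimes e_1^\flat$, and write $\Lambda=\Lambda^1e_1+\Lambda^2e_2$. For $Z=e_2$ the left side of \eqref{eq:nil} is $2\nu_0\Lambda^2e_1\odot e_2+\nu_0\Lambda^1e_1\odot e_1$ and the right side is $\nu_0\Lambda^1e_1\odot e_1$. So $\Lambda^2=0$. The set $\{n\neq0\}$ is dense by Lemma~\ref{lem:prolong}(b). By continuity and (F), on the open set $\{\Lambda\neq0\}$ the field $\Lambda$ is null and $n=\nu\,\Lambda\otimes\Lambda^\flat$ with $\nu$ smooth. There $d\ell(\Lambda)=g(\Lambda,\Lambda)=0$, and $\nabla_\Lambda\Lambda=\frac12\operatorname{grad}g(\Lambda,\Lambda)=0$ because $H$ is self-adjoint. Therefore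
\[
2\Lambda\otimes\Lambda^\flat=\Lambda\odot\Lambda=\nabla_\Lambda L=d\nu(\Lambda)\,\Lambda\otimes\Lambda^\flat,\qquad\text{so}\quad d\nu(\Lambda)=2 .
\]
Here compactness enters. Since $\ell$ is not constant, Sard's theorem gives a regular value in the interval $\ell(M)$. A component of its level set is a circle on which $\Lambda\neq0$ and to which $\Lambda$ is tangent, so it is a periodic orbit of $\Lambda$. Along it $\nu$ strictly increases, which is absurd. This proves Proposition~\ref{prop:three} for $N=2$.

\subsection{Algebra at a point}
From now on $N\ge3$. On the sphere, differentiating $\Lambda=-(Ax-\langle Ax,x\rangle x)$ and taking the tangential part gives $H=-L_A+\langle Ax,x\rangle$. Our aim is to show that $D\ge3$ forces a relation $H=\kappa L+\mu$ of the same kind, with one constant $\kappa$ for all $L$. A property of vectors holds \emph{generically} if it holds outside the zero set of a nonzero polynomial map, hence on a dense open set.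

\begin{lemma}\label{lem:three}
Let $V$ be a real vector space of dimension $N\ge3$ with a nondegenerate symmetric form $g$, and let $L,K$ be self-adjoint with $L$ nonscalar. If $u,Lu,Ku$ are linearly dependent for every $u\in V$, then $K\in\operatorname{span}(\mathrm{Id},L)$.
\end{lemma}

(For $N=2$ the hypothesis is empty and the statement false; this is why surfaces were treated separately.)

\begin{proof}
The polynomial identity $u\wedge Lu\wedge Ku=0$ holds on $V_{\mathbb C}$. Since $L$ is nonscalar, some $q=u_i(Lu)_j-u_j(Lu)_i$ is not identically zero. Expanding along the last row the vanishing determinants formed by the rows $i,j,l$ of the matrix with columns $u,Lu,Ku$, for all $l$, we get $q\,Ku=p\,Lu+r\,u$ with quadratic forms $p,r$. Divide by the greatest common divisor of $q,p,r$ over $\mathbb C$. If $q$ becomes constant, so do $p$ and $r$, and taking real parts gives the claim.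

Otherwise let $q_1$ be an irreducible factor of $q$. On $\{q_1=0\}$ we have $pLu+ru=0$. Recall the Nullstellensatz: a polynomial that vanishes on $\{q_1=0\}$ is divisible by $q_1$. If $q_1\mid p$, then $r$ vanishes on $\{q_1=0\}$ and $q_1\mid r$, contrary to coprimality. So $q_1\nmid p$. Points of $\{q_1=0\}$ with $p\neq0$ are eigenvectors of $L$. For each eigenspace choose a nonzero linear form vanishing on it; then $p$ times the product of these forms vanishes on $\{q_1=0\}$, so $q_1$ divides one of the forms and $\{q_1=0\}$ is a hyperplane. A dense subset of it, hence all of it, lies in the finite union of the eigenspaces, so it lies in one eigenspace, which has dimension $N-1$. The eigenvalue $s$ is real, for otherwise $\bar s$ has an eigenspace of the same dimension and $2(N-1)\le N$. So $L-s$ is real of rank one: $L=s+\epsilon\,v\otimes v^\flat$ with $\epsilon\neq0$.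

Now $u\wedge Lu=\epsilon g(u,v)\,u\wedge v$, so $u\wedge v\wedge Ku=0$ if $g(u,v)\neq0$, and by continuity for all $u$. Polarizing gives $u\wedge v\wedge Kw+w\wedge v\wedge Ku=0$, and $w=v$ gives $u\wedge v\wedge Kv=0$ for all $u$. As $N\ge3$, this means $Kv\in\mathbb Rv$. So $K$ acts on $V/\mathbb Rv$, where every vector is an eigenvector; it acts as a scalar $s'$. Then $K-s'$ is self-adjoint with image in $\mathbb Rv$, hence a multiple of $v\otimes v^\flat=(L-s)/\epsilon$.
\end{proof}

To bring two solutions together we eliminate the curvature from \eqref{eq:curv}. Pair \eqref{eq:curv} with vectors $u,v$ and use the symmetry $g(R(Y,Z)u,v)=g(R(u,v)Y,Z)$. The left side becomes $g\bigl((R(Lu,v)-R(u,Lv))Y,Z\bigr)$. The right side is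
\[
g(Z,u)g(Y,Hv)-g(Y,u)g(Z,Hv)+g(Z,v)g(Y,Hu)-g(Y,v)g(Z,Hu)=g\bigl((u\wedge Hv+v\wedge Hu)Y,Z\bigr).
\]
Putting $v=u$ gives
\begin{equation}\label{eq:RuLu}
R(u,Lu)=Hu\wedge u .
\end{equation}
Let $L'$ be a second solution and $H'=H_{L'}$. The commutator $[R(u,Lu),L']$ equals $H'u\odot Lu-H'Lu\odot u$ by \eqref{eq:curv} for $L'$, and equals $Hu\odot L'u-u\odot L'Hu$ by \eqref{eq:RuLu} and \eqref{eq:alg}. Hence
\begin{equation}\label{eq:two}
Hu\odot L'u-H'u\odot Lu=u\odot(L'H-H'L)u .
\end{equation}

\begin{lemma}\label{lem:HcL}
Let $L,L'\in\mathcal B$. At a point where $\mathrm{Id},L,L'$ are linearly independent, $H=\kappa L+\mu$ and $H'=\kappa L'+\mu'$ for some numbers $\kappa,\mu,\mu'$.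
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:three}, $u,Lu,L'u$ are independent for generic $u$. For such $u$ pass to the symmetric square of $V/\mathbb Ru$, where \eqref{eq:two} becomes $[Hu][L'u]=[H'u][Lu]$ with $[Lu],[L'u]$ independent. By unique factorization $[Hu]=\kappa(u)[Lu]$, and then $[H'u]=\kappa(u)[L'u]$. So $u\wedge Lu\wedge Hu=0$ and $u\wedge L'u\wedge H'u=0$ for generic $u$, hence for all $u$. Lemma~\ref{lem:three} gives $H=\kappa_1L+\mu$ and $H'=\kappa_2L'+\mu'$, and comparison in $V/\mathbb Ru$ for one generic $u$ gives $\kappa_1=\kappa(u)=\kappa_2$.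
\end{proof}

\begin{lemma}\label{lem:dense}
If $\mathrm{Id},L,L'$ are linearly independent in $\mathcal B$, they are pointwise independent on a dense open set.
\end{lemma}

\begin{proof}
The set is open. If the three are dependent on a nonempty open set, then by Lemma~\ref{lem:prolong}(b) and (F) there is a smaller connected open set where $L$ is nonscalar and $L'=\phi+\psi L$. Since $N\ge3$, there is $Z\neq0$ in $\ker d\phi\cap\ker d\psi$, and \eqref{eq:dep} gives $\xi=0$. So $L'\in\operatorname{span}(\mathrm{Id},L)$, a contradiction.
\end{proof}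

Let $D\ge3$. Fix $L_1,L_2$ with $\mathrm{Id},L_1,L_2$ independent in $\mathcal B$, and let $U$ be the dense open set of Lemma~\ref{lem:dense}. Lemma~\ref{lem:HcL} and (F) give a smooth function $\kappa$ on $U$ with $\mathring H_{L_1}=\kappa\mathring L_1$ and $\mathring H_{L_2}=\kappa\mathring L_2$. In fact
\begin{equation}\label{eq:kappa}
H_L=\kappa L+\mu_L\quad\text{on }U\text{ for all }L\in\mathcal B,
\end{equation}
where $\mu_L=\frac1N(\operatorname{tr}H_L-\kappa\operatorname{tr}L)$ is smooth. Indeed, if $\mathrm{Id},L_1,L$ are independent at $x\in U$, Lemma~\ref{lem:HcL} gives \eqref{eq:kappa}, with the same $\kappa$ because $\mathring L_1\neq0$. Otherwise $L\in\operatorname{span}(\mathrm{Id},L_1)$ at $x$, so $\mathrm{Id},L_1,L+L_2$ are independent there; subtract the relation for $L_2$ from that for $L+L_2$.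

\subsection{The function $\kappa$ is constant}
Differentiate \eqref{eq:kappa} and antisymmetrize. Since $(\Lambda\odot Y)Z-(\Lambda\odot Z)Y=(Y\wedge Z)\Lambda$,
\[
R(Y,Z)\Lambda=d\kappa(Y)LZ-d\kappa(Z)LY+\kappa(Y\wedge Z)\Lambda+d\mu(Y)Z-d\mu(Z)Y .
\]
Put $Z=LY$. By \eqref{eq:RuLu} and \eqref{eq:kappa}, $R(Y,LY)=-\kappa\,Y\wedge LY$. With $\tau=d\mu-2\kappa\Lambda^\flat$ we obtain, for all $Y$,
\begin{equation}\label{eq:dk}
d\kappa(Y)L^2Y-d\kappa(LY)LY+\tau(Y)LY-\tau(LY)Y=0 .
\end{equation}
Where $d\kappa\neq0$, this forces every solution to satisfy a quadratic equation. We show that this leaves only solutions of a very special shape, and that there is no room for three independent ones.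

\begin{lemma}\label{lem:rankone}
Let $O\subset U$ be open with $d\kappa\neq0$ at every point, and let $L\in\mathcal B$. On a dense open subset of $O\cap\{\Lambda\neq0\}$ we have $L=s+\epsilon\,v\otimes v^\flat$ with $s,\epsilon$ real, $\epsilon\neq0$, $v\neq0$.
\end{lemma}

\begin{proof}
By \eqref{eq:dk}, $Y\wedge LY\wedge L^2Y=0$ if $d\kappa(Y)\neq0$, hence for all $Y$. By Lemma~\ref{lem:prolong}(b), $L$ is nonscalar on a dense open subset $O'$ of $O\cap\{\Lambda\neq0\}$, and there $L^2=pL+q$ by Lemma~\ref{lem:three}, with $p,q$ smooth by (F).

Suppose that $p^2+4q=0$ on a nonempty open subset of $O'$. There $L=\ell+n$ with $n^2=0\neq n$, and \eqref{eq:nil} holds. As $\dim\Lambda^\perp\ge2$, the vectors $Z\in\Lambda^\perp\setminus\mathbb R\Lambda$ span $\Lambda^\perp$, and for them $n\Lambda\odot Z=-\Lambda\odot nZ$. If $n\Lambda\neq0$, both sides are nonzero and unique factorization makes $nZ$ a nonzero multiple of $Z$, which is impossible for nilpotent $n$. So $n\Lambda=0$, then $nZ=0$ for all $Z\in\Lambda^\perp$, and $n=\nu\,\Lambda\otimes\Lambda^\flat$ with $\nu\neq0$. For $Z$ with $g(\Lambda,Z)\neq0$,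 \eqref{eq:nil} now reads $2\nu=\frac4N\nu$, so $N=2$, a contradiction.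

Hence $p^2+4q\neq0$ on a dense open subset of $O'$. There $L$ is diagonalizable over $\mathbb C$ with two smooth eigenvalues $s_1\neq s_2$ and eigenbundles $E_1,E_2$ of ranks $n_1,n_2\ge1$, $n_1+n_2=N$. For sections $u,w$ of $E_i$, differentiate $g((L-s_i)u,w)=0$. The terms with $\nabla u,\nabla w$ vanish, and $g((\Lambda\odot Z)u,w)=ds_i(Z)g(u,w)$ remains. If $n_i\ge2$, take $0\neq Z\in E_i$ with $ds_i(Z)=0$; then $\Lambda_i\odot Z=0$ on $E_i$ for the $E_i$-component $\Lambda_i$ of $\Lambda$, so $\Lambda_i=0$. Since $\Lambda\neq0$, one rank is $1$ and the other is $N-1\ge2$. Conjugate eigenvalues have equal multiplicity, so $s_1,s_2$ are real, and $L$ minus the multiple eigenvalue has rank one.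
\end{proof}

\begin{lemma}\label{lem:dkzero}
$d\kappa=0$ on $U$.
\end{lemma}

\begin{proof}
Otherwise there is a nonempty $O$ as in Lemma~\ref{lem:rankone}. Suppose first that $\Lambda_L(x)\neq0$ for some $L\in\mathcal B$ and $x\in O$. Choose $L'$ with $\mathrm{Id},L,L'$ independent in $\mathcal B$, and distinct numbers $t_1,t_2,t_3$ with $\Lambda_{L'}+t_i\Lambda_L\neq0$ at $x$; at most one value is excluded. By Lemmas~\ref{lem:dense} and~\ref{lem:rankone} there is a point near $x$ where $\mathrm{Id},L,L'$ are independent and, with the abbreviation $v^2=v\otimes v^\flat$,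
\[
L=s+\epsilon v^2,\qquad L'+t_iL=s_i+\epsilon_iw_i^2\quad(i=1,2,3).
\]
No $w_i$ is parallel to $v$, for otherwise $L'\in\operatorname{span}(\mathrm{Id},L)$ at this point. Subtracting, for $i\neq j$ there is a number $r_{ij}$ with
\[
r_{ij}\,\mathrm{Id}=\epsilon_jw_j^2-\epsilon_iw_i^2-(t_j-t_i)\epsilon v^2 .
\]
If $r_{ij}=0$, the rank-one map $\epsilon_jw_j^2$ equals the rank-two map $\epsilon_iw_i^2+(t_j-t_i)\epsilon v^2$. So $r_{ij}\neq0$, which forces $N=3$ and makes $w_i,w_j,v$ a basis. Applying the identity to each of the three basis vectors and comparing coefficients shows that the basis is orthogonal. By the pairs $(1,2)$ and $(1,3)$, both $w_2$ and $w_3$ lie on the line $\{w_1,v\}^\perp$; by the pair $(2,3)$ they are independent. This is a contradiction.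

So $\Lambda_L=0$ on $O$ for all $L$. Then $0=H_{L_1}=\kappa L_1+\mu_{L_1}$ with $L_1$ nonscalar, so $\kappa=0$ on $O$, contrary to $d\kappa\neq0$.
\end{proof}

The set $U$ may be disconnected, so $\kappa$ is so far only locally constant. We extend it to a connected set.

\begin{proposition}\label{prop:closed}
Let $N\ge3$ and $D\ge3$. There is a constant $\kappa\in\mathbb R$ such that every $L\in\mathcal B$ satisfies on $M$, with a smooth function $\mu=\mu_L$,
\begin{equation}\label{eq:closed}
\nabla_ZL=\Lambda\odot Z,\qquad\nabla_Z\Lambda=\kappa LZ+\mu Z,\qquad d\mu=2\kappa\Lambda^\flat .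
\end{equation}
\end{proposition}

\begin{proof}
Let $U'\supset U$ be the open set of points where some element of $\mathcal B$ is nonscalar. If $L$ is nonscalar at $x$, then by \eqref{eq:kappa} and (F) we have $\mathring H_L=\tilde\kappa\mathring L$ near $x$, with $\tilde\kappa$ smooth and equal to $\kappa$ on the dense set $U$. So $\kappa$ extends uniquely to a smooth function on $U'$, and $d\kappa=0$ by continuity.

Let $x\notin U'$. All $L(x)$ are scalar, so $\{L\in\mathcal B:L(x)=0\}$ has dimension at least $D-1\ge2$. By Lemma~\ref{lem:prolong}(a) its elements with $\Lambda(x)=0$ form a space of dimension at most $1$, so it contains an $L$ with $\Lambda(x)\neq0$. Since $L(x)=0$, Taylor's formula in a chart centered at $x$ gives $L=\Lambda(x)\odot Z+O(|Z|^2)$ at the point with coordinates $Z$. For $Z\neq0$ the map $\Lambda(x)\odot Z$ is nonzero of rank at most $2<N$, hence nonscalar; so its trace-free part depends injectively and linearly on $Z$ and has norm at least $c|Z|$ with $c>0$. Thus $L$ is nonscalar on a punctured neighborhood of $x$, and $x$ is isolated in the compact set $M\setminus U'$.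 This set is finite, $U'$ is connected, and $\kappa$ is constant.

By continuity $\mathring H_L=\kappa\mathring L$ on $M$, so \eqref{eq:kappa} holds on $M$ with smooth $\mu_L$, and \eqref{eq:dk} holds on $M$ in the form $\tau(Y)LY=\tau(LY)Y$. Where $L$ is nonscalar, a generic $Y$ is not an eigenvector, so $\tau(Y)=0$ for generic $Y$ and $\tau=0$. If $L\notin\mathbb R\,\mathrm{Id}$, such points are dense. If $L\in\mathbb R\,\mathrm{Id}$, then $\Lambda=0$ and $\mu$ is constant. In both cases $\tau\equiv0$.
\end{proof}

\subsection{The extended bundle}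
We finish the proof of Proposition~\ref{prop:three} for $N\ge3$.

If $\kappa=0$, then $\mu$ is constant and $\operatorname{div}\Lambda=N\mu$. The integral of a divergence over the compact manifold $M$ vanishes, so $\mu=0$ and $\Lambda$ is parallel. It vanishes at a maximum of $\operatorname{tr}L$, so $\Lambda\equiv0$ and $L$ is parallel.

Let $\kappa\neq0$; we show that $g$ is definite. On the sphere, where $\kappa=-1$, the triple $(L,\Lambda,\mu)$ consists of the components of the constant matrix $A$ with respect to $\mathbb R^{N+1}=T_xS^N\oplus\mathbb Rx$. We imitate this. On $\hat V=TM\oplus\mathbb R$ put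
\[
\hat g\bigl((u,s),(w,r)\bigr)=g(u,w)-\kappa sr,\qquad\hat\nabla_Z(u,s)=\bigl(\nabla_Zu+\kappa sZ,\ Zs+g(Z,u)\bigr),
\]
and for $L\in\mathcal B$ let
\[
\beta\bigl((u,s),(w,r)\bigr)=g(Lu,w)+s\,g(\Lambda,w)+r\,g(\Lambda,u)+\mu sr .
\]
Both forms are $\hat\nabla$-parallel. It suffices to check this at a point where $\nabla u=\nabla w=0$ and $ds=dr=0$, so that $\hat\nabla_Z(u,s)=(\kappa sZ,g(Z,u))$ and $\hat\nabla_Z(w,r)=(\kappa rZ,g(Z,w))$. For $\hat g$ the derivative of the function is $0$, and the two terms sum to $\kappa s\,g(Z,w)-\kappa r\,g(Z,u)+\kappa r\,g(Z,u)-\kappa s\,g(Z,w)=0$. For $\beta$ the derivative of the function is, by \eqref{eq:closed},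
\[
g(\Lambda,w)g(Z,u)+g(Z,w)g(\Lambda,u)+s\,g(\kappa LZ+\mu Z,w)+r\,g(\kappa LZ+\mu Z,u)+2\kappa sr\,g(\Lambda,Z),
\]
and this is the sum of
\begin{align*}
\beta\bigl((\kappa sZ,g(Z,u)),(w,r)\bigr)&=\kappa s\,g(LZ,w)+g(Z,u)g(\Lambda,w)+\kappa sr\,g(\Lambda,Z)+\mu r\,g(Z,u),\\
\beta\bigl((u,s),(\kappa rZ,g(Z,w))\bigr)&=\kappa r\,g(LZ,u)+\kappa sr\,g(\Lambda,Z)+g(Z,w)g(\Lambda,u)+\mu s\,g(Z,w).
\end{align*}
Since $\kappa\neq0$, $\hat g$ is nondegenerate, and $\beta=\hat g(\hat L\cdot,\cdot)$ with $\hat L$ parallel and $\hat g$-self-adjoint.

Take $L\notin\mathbb R\,\mathrm{Id}$. Parallel transport conjugates the values of $\hat L$ at different points, so its minimal polynomial $\pi$ is the same everywhere. If $\deg\pi=1$, then $\beta$ is a constant multiple of $\hat g$ and $L\in\mathbb R\,\mathrm{Id}$; so $\deg\pi\ge2$. Real polynomials in $\hat L$ are parallel and self-adjoint, and one of them, $\hat K$, satisfies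
\[
\text{(i) }\hat K^2=0\neq\hat K,\qquad\text{(ii) }\hat K^2=-1,\qquad\text{or (iii) }\hat K^2=\hat K\neq0,1 .
\]
Indeed, if $\pi=\pi_1^2\pi_2$ with $\pi_1$ nonconstant, take $\pi_1\pi_2(\hat L)$; if $\pi=(t-a_1)^2+a_2^2$ is irreducible, take $(\hat L-a_1)/a_2$; in the remaining case $\pi=\pi_1\pi_2$ with coprime nonconstant factors, write $1=q_1\pi_1+q_2\pi_2$ and take $q_1\pi_1(\hat L)$.

To use compactness we turn $\hat K$ into a function. Let $e=(0,1)$, so that $\hat\nabla_Ze=(\kappa Z,0)$, $\hat g(e,e)=-\kappa$ and $e^\perp=TM$, and let $\alpha=\hat g(\hat Ke,e)$. Then $d\alpha(Z)=2\kappa\,\hat g(\hat Ke,(Z,0))$. So $p$ is a critical point if and only if $\hat Ke=\nu e$ at $p$ for some real $\nu$, and then $\alpha(p)=-\kappa\nu$. Differentiating once more at such a point, with $\nabla Z=0$ and $\hat\nabla_W(Z,0)=g(W,Z)e$, gives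
\begin{equation}\label{eq:hess}
\operatorname{Hess}\alpha(W,Z)=2\kappa^2\bigl[\hat g\bigl(\hat K(W,0),(Z,0)\bigr)-\nu\,g(W,Z)\bigr].
\end{equation}
If $\alpha$ is constant, then $\hat Ke=\nu e$ on $M$ with constant $\nu$, and differentiating gives $\hat K(Z,0)=\nu(Z,0)$; so $\hat K$ is scalar, which is excluded in all three cases. Hence the maximum and the minimum of $\alpha$ are two different critical values.

In case (i) $\nu^2=0$ at critical points, so $0$ is the only critical value. In case (ii) $\nu^2=-1$, so there are no critical points. Both are contradictions. In case (iii) $\nu\in\{0,1\}$, so the extreme values are $0$ and $-\kappa$. The subbundles $\ker\hat K$ and $\operatorname{Im}\hat K$ are parallel, orthogonal and complementary, so $\hat g$ is nondegenerate of constant signature on each. Let $\epsilon$ be the sign of $-\kappa$; then $\epsilon\alpha$ has maximum $|\kappa|$, where $\nu=1$, and minimum $0$, where $\nu=0$. At the maximum $e\in\operatorname{Im}\hat K$, so $\ker\hat K\subset e^\perp=T_pM$, and on $\ker\hat K$ formula \eqref{eq:hess} reads $\operatorname{Hess}\alpha=-2\kappa^2\hat g$.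 Since $\epsilon\operatorname{Hess}\alpha\le0$, the form $\epsilon\hat g$ is positive semidefinite, hence positive definite, on $\ker\hat K$. At the minimum $e\in\ker\hat K$, so $\operatorname{Im}\hat K\subset T_pM$, and there $\operatorname{Hess}\alpha=2\kappa^2\hat g$. Since $\epsilon\operatorname{Hess}\alpha\ge0$, the form $\epsilon\hat g$ is positive definite on $\operatorname{Im}\hat K$. So $\epsilon\hat g$ is positive definite on $\hat V$, and $g=\hat g|_{TM}$ is definite.

For indefinite $g$ only $\kappa=0$ remains, and Proposition~\ref{prop:three} is proved. The sphere shows that case (iii) does occur for definite $g$.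

\section{Proof of Theorem~\ref{thm:B}}\label{sec:end}

Part (iii) is Example~\ref{ex:torus}.

\begin{proof}[Proof of (i)]
Let $g$ be indefinite. If $D=1$, then $\mathcal B=\mathbb R\,\mathrm{Id}$; if $D\ge3$, Proposition~\ref{prop:three} applies. In both cases all elements of $\mathcal B$ are parallel and $\mathrm{Proj}=\mathrm{Aff}$ by Lemma~\ref{lem:dictionary}(b). If $D=2$, then (H) fails by Proposition~\ref{prop:hyperbolic}, and $|\mathrm{Proj}/\mathrm{Aff}|\le2N$ by Proposition~\ref{prop:line}.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}.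

\begin{proof}[Proof of (ii)]
The groups $\mathrm{Proj}$ and $\mathrm{Aff}$ do not change when $g$ is multiplied by a constant. By Theorem~\ref{thm:A} it suffices to show that for $M=S^N/\Gamma$, with $\Gamma\subset O(N+1)$ finite and acting freely, the index is infinite if and only if $\Gamma$ is reducible. Let $g$ denote the round metric on $S^N$.

\emph{Every projective transformation $\varphi$ of $S^N$ is some $\varphi_B$.} By \eqref{eq:sphereB}, $L_\varphi=L_A$ for a symmetric $A$. Since $L_A\sigma_g=\sigma_{\varphi^*g}$ and $\varphi^*g$ is Riemannian, $\langle Au,u\rangle>0$ for all nonzero tangent vectors $u$, so $A$ is positive definite. Let $B_0=A^{-1/2}$. By \eqref{eq:sphere}, $\varphi_{B_0}^*\sigma_g=r\,\varphi^*\sigma_g$ with a constant $r>0$. So $\psi=\varphi\circ\varphi_{B_0}^{-1}$ has $L_\psi=r^{-1}\mathrm{Id}$. By Lemma~\ref{lem:dictionary}(c), $\psi$ multiplies volume by $r^{N(N+1)/2}$; the total volume is preserved, so $r=1$ and $\sigma_{\psi^*g}=\sigma_g$. A metric is determined by its $\sigma$, so $\psi$ is an isometry of the sphere, that is, an element of $O(N+1)$, and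 $\varphi=\varphi_{\psi B_0}$.

\emph{Passage to the quotient.} Since $N\ge2$, the sphere is simply connected, so a projective transformation $f$ of $M$ lifts to a diffeomorphism of $S^N$ that normalizes the deck group $\Gamma$. The covering is a local isometry, so the lift is projective, and it is affine if and only if $f$ is. Write the lift as $\varphi_B$. For $\gamma\in\Gamma$ there is $\gamma'\in\Gamma$ with $\varphi_{B\gamma B^{-1}}=\varphi_{\gamma'}$. Then every vector is an eigenvector of $\gamma'^{-1}B\gamma B^{-1}$ with positive eigenvalue, so $B\gamma B^{-1}=r\gamma'$ with a constant $r>0$; raising to the power $|\Gamma|$ gives $r=1$. So $B$ lies in the normalizer $\mathcal N$ of $\Gamma$ in $GL(N+1,\mathbb R)$. Conversely, for $B\in\mathcal N$ the map $\varphi_B$ descends to a projective transformation of $M$. We obtain a surjective homomorphism $\mathcal N\to\mathrm{Proj}(M)$, and by Example~\ref{ex:sphere} the preimage of $\mathrm{Aff}(M)$ is $\mathcal N_0=\mathcal N\cap\mathbb R_{>0}\,O(N+1)$. Hence $|\mathrm{Proj}/\mathrm{Aff}|$ is the index of $\mathcal N_0$ in $\mathcal N$.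 The centralizer $\mathcal Z$ of $\Gamma$ has finite index in $\mathcal N$, because $\mathcal N/\mathcal Z$ embeds in the finite group $\operatorname{Aut}(\Gamma)$.

Let $\Gamma$ be irreducible and $B\in\mathcal Z$. Since $\gamma^\top=\gamma^{-1}\in\Gamma$, the matrix $B^\top$ also commutes with $\Gamma$. The eigenspaces of the symmetric matrix $B^\top B$ are $\Gamma$-invariant, so $B^\top B$ is scalar. Thus $\mathcal Z\subset\mathcal N_0$ and the index is finite.

Let $\Gamma$ be reducible, with an invariant subspace $V\neq0,\mathbb R^{N+1}$. Then $W=V^\perp$ is invariant, and the maps $B_t=e^t\,\mathrm{Id}_V\oplus\mathrm{Id}_W$, $t\in\mathbb R$, lie in $\mathcal Z$. Since $B_t^{-1}B_{t'}=B_{t'-t}$ is a multiple of an orthogonal matrix only for $t=t'$, they lie in pairwise different cosets of $\mathcal N_0$, and the index is infinite.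
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Projective Transformation Groups Of Pseudo-Riemannian Manifolds},
\texttt{http://faculty.ms.u-tokyo.ac.jp/users/GeomDyn/Slides.Zeghib.Tokyo.2013.pdf}

\end{thebibliography}
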